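\title{Principal algebraic actions whose entropy is not seen by periodic points}

\begin{abstract}
Let $\Gamma$ be a countably infinite, amenable, residually finite group and let $f$ be a non-unit of $\mathbb Z[\Gamma]$ whose principal algebraic action $\alpha_f$ is nonexpansive. The entropy of $\alpha_f$ bounds from above the growth rate of the number of components of its groups of periodic points, and the modified Fuglede--Kadison determinant of $f$ bounds from above the growth rate of the determinants of $f$ on finite quotients of $\Gamma$. We show that both bounds can be strict, and that the growth rates need not exist as limits, even when $f^{*}f$ is not a zero divisor. All examples have the form $f=1-mt(1-u)$ with $m\ge2$ and $t,u\in\Gamma$. Over a metabelian group, and also over a finitely generated solvable group, we obtain an action of entropy $\log m$ whose only periodic point is $0$. Over the discrete Heisenberg group the normalized logarithmic counts of periodic points accumulate exactly at the points of $[0,\log m]$.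
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Four numbers attached to an element of a group ring}

Let $\Gamma$ be a countably infinite discrete group that is amenable and residually finite. Let $\mathbb T=\mathbb R/\mathbb Z$ and let $X=\mathbb T^\Gamma$, a compact abelian group. The group $\Gamma$ acts on $X$ by the left and right shifts
\[
(\lambda^\gamma x)_\theta=x_{\gamma^{-1}\theta},\qquad(\rho^\gamma x)_\theta=x_{\theta\gamma},
\]
and these two actions commute. For $f=\sum_\gamma f_\gamma\gamma\in\mathbb Z[\Gamma]$ put $\rho^f=\sum_\gamma f_\gamma\rho^\gamma$ and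
\[
X_f=\ker\rho^f=\Bigl\{x\in X:\ \sum_\gamma f_\gamma x_{\theta\gamma}=0\ \text{ for all }\theta\in\Gamma\Bigr\}.
\]
This is a closed $\lambda$-invariant subgroup, and $\alpha_f=\lambda|_{X_f}$ is the \emph{principal $\Gamma$-action} defined by $f$. If $f$ is a unit of $\mathbb Z[\Gamma]$, then $\rho^f$ is invertible and $X_f=\{0\}$, so only non-units are of interest. The action $\alpha_f$ is \emph{expansive} if there is a neighborhood $U$ of $0$ in $X_f$ with $\bigcap_\gamma\alpha_f^\gamma(U)=\{0\}$. We compare four numbers.

\emph{Entropy.} The first is the topological entropy $h(\alpha_f)$, whose definition is recalled in Section~\ref{sec:entropy}.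

\emph{Periodic points.} In this paper $\Delta$ always denotes a normal subgroup of finite index. Let $\operatorname{Fix}_\Delta(X_f)$ be the group of points of $X_f$ fixed by all $\alpha_f^\gamma$, $\gamma\in\Delta$, and let $\operatorname{Fix}^\circ_\Delta(X_f)$ be its identity component. Put
\[
a_\Delta(f)=\frac1{|\Gamma/\Delta|}\log\bigl|\operatorname{Fix}_\Delta(X_f)/\operatorname{Fix}^\circ_\Delta(X_f)\bigr|.
\]

\emph{Finite determinants.} For $k=\sum k_\gamma\gamma\in\mathbb C[\Gamma]$ let $k^*=\sum\overline{k_\gamma}\gamma^{-1}$, and let $R_k$ be right convolution $v\mapsto vk$, acting on $\ell^2(\Gamma)$ or, through the image of $k$, on $\ell^2(G)=\mathbb C[G]$ for a finite quotient $G=\Gamma/\Delta$. Then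
\[
R_{kk'}=R_{k'}R_k,\qquad R_k^*=R_{k^*},\qquad\|R_k\|\le\|k\|_1 .
\]
For an operator on a finite-dimensional Hilbert space let ${\det}^*$ be the product of its nonzero singular values, and put
\[
b_\Delta(f)=\frac1{|\Gamma/\Delta|}\log{\det}^*\bigl(R_f|_{\ell^2(\Gamma/\Delta)}\bigr).
\]

\emph{The determinant on $\ell^2(\Gamma)$.} Let $\mathcal N\Gamma$ be the von Neumann algebra generated by the operators $R_\gamma$ on $\ell^2(\Gamma)$, with trace $\operatorname{tr}(S)=\langle S\delta_1,\delta_1\rangle$. Let $E(s)$ be the spectral projection of the positive operator $R_{f^*f}$ for the interval $(-\infty,s]$, and let $\nu_f$ be the probability measure with distribution function $s\mapsto\operatorname{tr}E(s)$. L\"uck's modified Fuglede--Kadison determinant is given by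
\[
\log{\det}^*_{\mathcal N\Gamma}(R_f)=\frac12\int_{(0,\infty)}\log s\,d\nu_f(s).
\]
Some readers take ``right convolution by $f$'' to mean $R_{f^*}=R_f^*$, the operator given by the same formula as $\rho^f$. This changes nothing: an operator and its adjoint have the same singular values, and $f^*f$ is self-adjoint.

To let $\Delta$ shrink, let $\Delta\mapsto c(\Delta)$ be a real-valued function and let $K$ range over the finite subsets of $\Gamma\setminus\{1\}$. We define $\limsup_{\Delta\searrow\{1\}}c(\Delta)=\inf_K\sup\{c(\Delta):\Delta\cap K=\emptyset\}$. We say that $\lim_{\Delta\searrow\{1\}}c(\Delta)=s$ if for every $\varepsilon>0$ there is $K$ with $|c(\Delta)-s|<\varepsilon$ for \emph{all} $\Delta$ disjoint from $K$, and that $s$ is a \emph{limit point} if for every $\varepsilon>0$ and every $K$ there is \emph{some} $\Delta$ disjoint from $K$ with $|c(\Delta)-s|<\varepsilon$. Residual finiteness says that every $K$ is avoided by some $\Delta$. Put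
\[
A(f)=\limsup_{\Delta\searrow\{1\}}a_\Delta(f),\qquad B(f)=\limsup_{\Delta\searrow\{1\}}b_\Delta(f).
\]

\subsection{The simplest cases and the questions}

We write $S^1$ for the unit circle in $\mathbb C$ and $d\eta$ for its Haar probability measure. Jensen's formula for a linear polynomial,
\begin{equation}\label{eq:jensen}
\int_{S^1}\log|1-w\eta|\,d\eta=\log\max(1,|w|)\qquad(w\in\mathbb C),
\end{equation}
is used several times; the case $w=1$ says that $\log|1-\eta|$ is integrable with integral $0$.

\begin{example}\label{ex:simple}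
(a) Let $f=q\ge2$ be an integer. Then $X_f=(\tfrac1q\mathbb Z/\mathbb Z)^\Gamma$ is the full shift on $q$ symbols, $|\operatorname{Fix}_\Delta(X_f)|=q^{|\Gamma/\Delta|}$, and $R_f=q$. All four numbers equal $\log q$.

(b) Let $\Gamma=\langle t\rangle\cong\mathbb Z$ and $f=1-t$. Then $X_f\cong\mathbb T$ consists of the constant sequences and the action is trivial, so it is nonexpansive, $h(\alpha_f)=0$ and $a_\Delta(f)=0$. For $\Delta=\langle t^n\rangle$ the nonzero singular values are the numbers $|1-\eta|$ with $\eta^n=1\ne\eta$. Their product is $n$, so $b_\Delta(f)=\frac1n\log n\to0$. The measure $\nu_f$ is the distribution of $|1-\eta|^2$, so $\log{\det}^*_{\mathcal N\Gamma}(R_f)=0$ by \eqref{eq:jensen}. Again all four numbers agree.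

(c) Let $f=0$. Then $X_f=\mathbb T^\Gamma$ contains the full shift on $q$ symbols for every $q$, so $h(\alpha_f)=\infty$, while each $\operatorname{Fix}_\Delta(X_f)$ is a torus and $A(f)=0$. Some hypothesis that excludes zero divisors is needed if $h(\alpha_f)$ and $A(f)$ are to agree.
\end{example}

There is a general reason to expect agreement. The moments of the eigenvalue distribution of $R_{f^*f}$ on $\ell^2(\Gamma/\Delta)$ converge to the moments of $\nu_f$ as $\Delta\searrow\{1\}$. When $f$ is invertible in $\ell^1(\Gamma)$, all these eigenvalues stay in a fixed compact subset of $(0,\infty)$ and the four numbers coincide (Remark~\ref{rem:expansive}). By the following theorem this is exactly the expansive case.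

\begin{theorem}[{\cite[Theorem 3.2]{DS}}]\label{thm:DS}
The action $\alpha_f$ is expansive if and only if $f$ is invertible in $\ell^1(\Gamma)$.
\end{theorem}

In the nonexpansive case the eigenvalues can approach $0$, where $\log$ is unbounded, and one has only inequalities. It is known that if $\alpha_f$ is nonexpansive, then
\begin{align}
h(\alpha_f)&\ge A(f),\label{eq:first}\\
B(f)&\le\log{\det}^*_{\mathcal N\Gamma}(R_f).\label{eq:second}
\end{align}
The following conjecture and problem come from \cite{EPP}. In both, $\Gamma$ ranges over all countably infinite amenable residually finite groups, and $f$ over all non-units of $\mathbb Z[\Gamma]$ such that $\alpha_f$ is nonexpansive and $f^*f$ is not a zero divisor in $\mathbb Z[\Gamma]$.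
\begin{itemize}
\item[(a)] \emph{Conjecture.} Equality holds in \eqref{eq:first}.
\item[(b)] \emph{Problem.} Does equality hold in \eqref{eq:second}? Do the limits $\lim_{\Delta\searrow\{1\}}a_\Delta(f)$ and $\lim_{\Delta\searrow\{1\}}b_\Delta(f)$ exist?
\end{itemize}

\subsection{Results}

The conjecture is false, and both questions in (b) have a negative answer. Fix an integer $m\ge2$ for the rest of the paper.

\begin{theorem}\label{thm:main}
Let $\mathcal O=\mathbb Z_{(3)}[i]=\{\frac{a+bi}{c}:a,b,c\in\mathbb Z,\ 3\nmid c\}$, let $\tau=2+i$, a unit of the ring $\mathcal O$, and let $\Gamma_0=\mathcal O\rtimes\langle t\rangle$, where $t$ has infinite order and acts on the additive group $\mathcal O$ as multiplication by $\tau$. Let $u\in\Gamma_0$ be the element $1\in\mathcal O$ and let $f=1-mt(1-u)$. Then $\Gamma_0$ is countably infinite, metabelian (so amenable) and residually finite; $f$ is a non-unit, $\alpha_f$ is nonexpansive, and $f^*f$ is not a zero divisor. For every finite-index normal subgroup $\Delta$ of $\Gamma_0$,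
\[
\bigl|\det\bigl(R_f|_{\ell^2(\Gamma_0/\Delta)}\bigr)\bigr|=|\operatorname{Fix}_\Delta(X_f)|=1 .
\]
Hence $A(f)=B(f)=0$, both as limits, while $h(\alpha_f)\ge\log m>0$ and $\log{\det}^*_{\mathcal N\Gamma_0}(R_f)=\log m>0$.
\end{theorem}

So both \eqref{eq:first} and \eqref{eq:second} can be strict, which disproves (a) and answers the first question in (b). The second question is answered by the Heisenberg group.

\begin{theorem}\label{thm:heis}
Let $\Gamma=\langle u,t,z\mid tut^{-1}=uz,\ z\text{ central}\rangle$ be the discrete Heisenberg group and let $f=1-mt(1-u)$. Then $f$ is a non-unit, $\alpha_f$ is nonexpansive, $f^*f$ is not a zero divisor, and $a_\Delta(f)=b_\Delta(f)$ for every $\Delta$. The set of limit points of these numbers as $\Delta\searrow\{1\}$ is exactly $[0,\log m]$. In particular neither $\lim a_\Delta(f)$ nor $\lim b_\Delta(f)$ exists.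
\end{theorem}

The group $\Gamma_0$ is built on the ring $\mathbb Z_{(3)}$, the bound on the entropy in Theorem~\ref{thm:main} is one-sided, and the value $A(f)=0$ may look degenerate. The third theorem addresses these points.

\begin{theorem}\label{thm:more}
\begin{itemize}
\item[(i)] In Theorem~\ref{thm:main}, $h(\alpha_f)=\log m$, and $0$ is the only point of $X_f$ with finite orbit. For every integer $q\ge1$ we have $A(qf)=B(qf)=\log q$ and $h(\alpha_{qf})=\log{\det}^*_{\mathcal N\Gamma_0}(R_{qf})=\log q+\log m$.
\item[(ii)] There is a finitely generated residually finite solvable group $\Gamma\supset\Gamma_0$ over which the same $f$ has all the properties stated in Theorem~\ref{thm:main} and in \textup{(i)}.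
\item[(iii)] In Theorem~\ref{thm:heis}, $A(f)=B(f)=h(\alpha_f)=\log{\det}^*_{\mathcal N\Gamma}(R_f)=\log m$.
\end{itemize}
\end{theorem}

\subsection{The idea}

In Theorems~\ref{thm:main} and \ref{thm:heis} the group is a semidirect product $H\rtimes\langle t\rangle$ with $H$ abelian and $u\in H$. Write
\[
f=1-g,\qquad g=mt(1-u).
\]
Moving all factors $t$ to the left, as in $t(1-u)\,t(1-u)=t^2(1-t^{-1}ut)(1-u)$, gives
\begin{equation}\label{eq:power}
g^n=m^nt^nb_n,\qquad b_n=\prod_{j=0}^{n-1}\bigl(1-t^{-j}ut^j\bigr)\in\mathbb Z[H].
\end{equation}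
As in \eqref{eq:jensen}, the determinant of $1-g$ has two regimes. Where the powers of $g$ decay, one expects the value $1$. Where they grow, one writes $1-g=-g(1-g^{-1})$ and expects the determinant of $g$, which is $m$ times the determinant of $1-u$, and the latter is $1$ when $u$ has infinite order. By \eqref{eq:power} the regime is decided by the product of the function $\psi\mapsto m|1-\psi(u)|$ along orbits of conjugation by $t$ on the dual group $\widehat H$. Along a Haar-typical orbit the ergodic theorem makes this product $m^{n+o(n)}$, and the determinant on $\ell^2(\Gamma)$ is $m$. A finite quotient sees only finite orbits, and a finite orbit that passes once through the null set $\{\psi:\psi(u)=1\}$ has product $0$, however long it is. In $\Gamma_0$ every orbit seen by a finite quotient passes through this set. In the Heisenberg group the proportion of characters whose orbit does so can be tuned to any value in $[0,1]$.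

Section~\ref{sec:finite} treats finite quotients, Section~\ref{sec:entropy} the entropy, and Section~\ref{sec:det} the determinant on $\ell^2(\Gamma)$. Sections~\ref{sec:main}--\ref{sec:more} prove the three theorems in turn. The inequality \eqref{eq:first} is not used, and the case of \eqref{eq:second} that we need is proved in Lemma~\ref{lem:approx}.

\section{Determinants on finite quotients}\label{sec:finite}

The numbers $a_\Delta(f)$ and $b_\Delta(f)$ differ in general, as in Example~\ref{ex:simple}(b). They agree when $R_f$ has no kernel on the quotient, and a congruence guarantees this for our $f$. In this section $\Gamma$ is any group, $\Delta$ is normal of finite index, and $G=\Gamma/\Delta$.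

\begin{lemma}\label{lem:count}
Let $f\in\mathbb Z[\Gamma]$ and suppose that $\det(R_f|_{\mathbb C[G]})\ne0$. Then $\operatorname{Fix}_\Delta(X_f)$ is finite of order $|\det(R_f|_{\mathbb C[G]})|$, and
\[
a_\Delta(f)=b_\Delta(f)=D_\Delta(f)\ge0,\qquad\text{where }D_\Delta(f)=\frac1{|G|}\log\bigl|\det(R_f|_{\mathbb C[G]})\bigr| .
\]
\end{lemma}

\begin{proof}
A point $x\in X$ is fixed by $\Delta$ if and only if it is constant on the cosets $\Delta\theta=\theta\Delta$, that is, if it comes from $\mathbb T^G$. So $\operatorname{Fix}_\Delta(X_f)$ is the kernel on $\mathbb T^G$ of the integer matrix $M$ of $\sum f_\gamma\rho^\gamma$. This is the matrix of $R_{f^*}$, the transpose of the matrix of $R_f$. By the Smith normal form, $M=M_1\operatorname{diag}(d_1,\dots,d_{|G|})M_2$ with $M_1,M_2$ invertible over $\mathbb Z$, so the kernel is isomorphic to $\bigoplus_j\mathbb Z/d_j$ and has order $|\det M|$. All singular values of $R_f$ are nonzero and their product is $|\det R_f|$. Finally $\det R_f$ is a nonzero integer, so $D_\Delta(f)\ge0$.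
\end{proof}

\begin{lemma}\label{lem:mod}
Let $f=1-ma$ with $a\in\mathbb Z[\Gamma]$. Then $f$ and $f^*f$ are not zero divisors in $\mathbb Z[\Gamma]$, and $\det(R_f|_{\mathbb C[G]})$ is an integer congruent to $1$ modulo $m$. In particular Lemma~\ref{lem:count} applies for every $\Delta$.
\end{lemma}

\begin{proof}
If $fv=0$ with $v\in\mathbb Z[\Gamma]$, then $v=mav$, and iterating gives $v=m^ja^jv\in m^j\mathbb Z[\Gamma]$ for all $j$. Since $m\ge2$, this forces $v=0$. If $vf=0$, then $v=m^jva^j$ and again $v=0$. The element $f^*f=1-m(a+a^*-ma^*a)$ has the same form as $f$. The matrix of $R_f$ on $\mathbb Z[G]$ is congruent to the identity modulo $m$, so its determinant is congruent to $1$ and is nonzero.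
\end{proof}

We now compute the determinant for $f=1-mt(1-u)$. Here is the smallest case of the mechanism.

\begin{example}\label{ex:A4}
Let $H=\{1,u,u',uu'\}$ be the Klein four-group and let $\Gamma=H\rtimes\langle t\rangle$, where $t$ has infinite order and permutes the three involutions cyclically. Then $b_3=(1-u)(1-u')(1-uu')$. The element $(1-u)(1-u')=1-u-u'+uu'$ is unchanged by multiplication with $uu'$, so $b_3=0$. By \eqref{eq:power}, $g^3=0$ and $f^{-1}=1+g+g^2$. The conceptual reason is that every character of $H$ takes the value $1$ on at least one of the three conjugates of $u$, so every character kills $b_3$. Here $f$ is a unit and $X_f=\{0\}$. A counterexample to the conjecture will come from a group $H$ in which no $b_n$ vanishes, but in every finite quotient of which some $b_n$ does.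
\end{example}

In general we diagonalize the abelian subgroup and follow how $t$ permutes the eigenspaces.

\begin{lemma}[orbit formula]\label{lem:orbit}
Let $H$ be an abelian normal subgroup of $\Gamma$, let $t\in\Gamma$, $u\in H$, and $f=1-mt(1-u)$. Let $\bar H$ be the image of $H$ in $G$, let $n=|G|/|\bar H|$, and let $N=R_{mt(1-u)}$ on $\mathbb C[G]$. For a character $\psi$ of $\bar H$ put $\psi^t(a)=\psi(tat^{-1})$ and
\[
V_\psi=\{v\in\mathbb C[G]:va=\psi(a)v\ \text{ for all }a\in\bar H\}.
\]
Then $\mathbb C[G]=\bigoplus_\psi V_\psi$ with $\dim V_\psi=n$. For an orbit $\Omega$ of the permutation $\psi\mapsto\psi^t$, of length $r$, put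
\[
V_\Omega=\bigoplus_{\psi\in\Omega}V_\psi,\qquad c_\Omega=m^r\prod_{\psi\in\Omega}\bigl(1-\psi(u)\bigr).
\]
Then $N$ preserves $V_\Omega$, $N^r=c_\Omega R_{t^r}$ on $V_\Omega$, and $d_\Omega=\det(R_f|_{V_\Omega})$ satisfies
\begin{equation}\label{eq:orbit}
\bigl||c_\Omega|-1\bigr|^{\,n}\le|d_\Omega|\le\bigl(1+|c_\Omega|\bigr)^n .
\end{equation}
If $\Omega$ contains some $\psi$ with $\psi(u)=1$, then $N^r=0$ on $V_\Omega$ and $d_\Omega=1$. If this holds for every orbit, then $N$ is nilpotent and $\det(R_f|_{\mathbb C[G]})=1$.
\end{lemma}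

\begin{proof}
As a right $\mathbb C[\bar H]$-module, $\mathbb C[G]$ is free of rank $n$, and $\mathbb C[\bar H]$ contains each character once. This gives the decomposition. For $v\in V_\psi$ and $a\in\bar H$ we have $(vt)a=v(tat^{-1})t=\psi^t(a)\,vt$. So $vt\in V_{\psi^t}$ and
\[
Nv=m\,vt(1-u)=m\bigl(1-\psi^t(u)\bigr)vt .
\]
Going once around the orbit we collect each factor $m(1-\psi'(u))$, $\psi'\in\Omega$, exactly once, so $N^rv=c_\Omega vt^r$.

Fix $\psi\in\Omega$ and let $M=N^r|_{V_\psi}$. Since $N$ permutes the $r$ summands of $V_\Omega$ cyclically, $\operatorname{Tr}(N^k|_{V_\Omega})=0$ unless $r\mid k$. For $k=rj$ each summand contributes $\operatorname{Tr}M^j$, because $\operatorname{Tr}(YZ)=\operatorname{Tr}(ZY)$ for linear maps $Y,Z$ between two summands. Hence, as power series in $w$,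
\[
\det(1-wN|_{V_\Omega})=\exp\Bigl(-\sum_{k\ge1}\frac{w^k}{k}\operatorname{Tr}N^k\Bigr)=\exp\Bigl(-\sum_{j\ge1}\frac{w^{rj}}{j}\operatorname{Tr}M^j\Bigr)=\det(1-w^rM).
\]
Both ends are polynomials, so we may put $w=1$: $d_\Omega=\det(1-c_\Omega R_{t^r}|_{V_\psi})$. The operator $R_{t^r}$ is unitary and preserves $V_\psi$, so the $n$ eigenvalues of $M$ have modulus $|c_\Omega|$, and \eqref{eq:orbit} follows. If some $\psi\in\Omega$ has $\psi(u)=1$, then $c_\Omega=0$, which gives the last two statements.
\end{proof}

\section{A lower bound for the entropy}\label{sec:entropy}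

Let $\alpha$ be an action of a countable amenable group $\Gamma$ by homeomorphisms of a compact metrizable space. A \emph{left F{\o}lner sequence} is a sequence of nonempty finite sets $Q_n\subset\Gamma$ with $|\gamma Q_n\triangle Q_n|/|Q_n|\to0$ for every $\gamma$; such sequences exist by amenability, and their inverses $Q_n^{-1}$ are the \emph{right} F{\o}lner sequences. For a finite open cover $\mathcal U$ and a finite set $Q$ let $\mathcal U^Q$ be the cover by the sets $\bigcap_{\gamma\in Q}(\alpha^\gamma)^{-1}U_\gamma$ with $U_\gamma\in\mathcal U$, and let $\operatorname{cov}(\mathcal U^Q)$ be the least size of a subcover. The limit $h(\alpha,\mathcal U)=\lim_n|Q_n|^{-1}\log\operatorname{cov}(\mathcal U^{Q_n})$ exists and is the same for all left F{\o}lner sequences, and $h(\alpha)=\sup_{\mathcal U}h(\alpha,\mathcal U)$.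

For $f=1-mt+mtu$ a point $x$ lies in $X_f$ if and only if
\begin{equation}\label{eq:rec}
x_\theta=m\,(x_{\theta t}-x_{\theta tu})\quad\text{in }\mathbb T\qquad\text{for all }\theta\in\Gamma .
\end{equation}
Read this as a recursion in the direction of $t$. Given $x_\theta$, there are $m$ choices for the difference $x_{\theta t}-x_{\theta tu}$, and once all differences are chosen one has to sum them along the cosets of $\langle u\rangle$. The summation meets no obstruction when $u$ has infinite order. So there are $m$ free choices per site.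

\begin{proposition}\label{prop:entropy}
Let $\Gamma$ be a countable amenable group, $\chi:\Gamma\to\mathbb Z$ a homomorphism, and $t,u\in\Gamma$ with $\chi(t)=1$, $\chi(u)=0$ and $u$ of infinite order. For $f=1-mt(1-u)$ we have $h(\alpha_f)\ge\log m$.
\end{proposition}

\begin{proof}
Call $\chi^{-1}(l)$ \emph{level $l$}. Right multiplication by $t$ maps level $l$ bijectively onto level $l+1$. Each coset $\theta\langle u\rangle$ lies in one level and is a copy of $\mathbb Z$. Fix a representative in each coset. For a real function $c$ on a level there is a unique real function $y=I(c)$ on that level that vanishes at the representatives and satisfies $y_\theta-y_{\theta u}=c_\theta$ for all $\theta$: starting from the representative, the equation determines $y$ step by step in both directions along the coset.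

\emph{Construction of points.} Let $F\subset\Gamma$ be finite and nonempty, let $l_0=\min\chi(F)$, and let $\omega\in\{0,\dots,m-1\}^F$, extended by $0$ to $\Gamma$. Define a real function $\tilde x$ on $\Gamma$ as follows. Put $\tilde x=0$ on the levels $l\le l_0$. For $l\ge l_0$, inductively, let $\tilde x$ on level $l+1$ be $I(c)$, where $c_{\theta t}=(\tilde x_\theta+\omega_\theta)/m$ for $\chi(\theta)=l$. Then
\[
m(\tilde x_{\theta t}-\tilde x_{\theta tu})=\tilde x_\theta+\omega_\theta
\]
holds for $\chi(\theta)\ge l_0$ by construction, and for $\chi(\theta)<l_0$ because both sides vanish. Since $\omega_\theta\in\mathbb Z$, the reduction $x^\omega$ of $\tilde x$ modulo $1$ satisfies \eqref{eq:rec} and lies in $X_f$.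

\emph{Separation.} Let $\omega\ne\omega'$, let $l$ be the lowest level on which they differ, and let $\theta\in F$ be a point of level $l$ with $\omega_\theta\ne\omega'_\theta$. The values of $\tilde x$ on the levels up to $l$ depend only on $\omega$ on the levels below $l$, so $\tilde x_\theta=\tilde x'_\theta$ and
\[
(\tilde x_{\theta t}-\tilde x'_{\theta t})-(\tilde x_{\theta tu}-\tilde x'_{\theta tu})=\frac{\omega_\theta-\omega'_\theta}{m}.
\]
The right side has distance at least $1/m$ from $\mathbb Z$. Hence $x^\omega$ and $x^{\omega'}$ differ by at least $1/(2m)$ in $\mathbb T$ at $\theta t$ or at $\theta tu$, and both belong to $E=Ft\cup Ftu$.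

\emph{Counting.} Cover $\mathbb T$ by finitely many open arcs of diameter less than $1/(2m)$, and let $\mathcal U$ be the cover of $X_f$ by their preimages under $x\mapsto x_1$. Let $Q=E^{-1}$. Since $(\lambda^\gamma x)_1=x_{\gamma^{-1}}$, two points in the same member of $\mathcal U^Q$ differ by less than $1/(2m)$ at every coordinate in $E$. So each member contains at most one $x^\omega$, and $\operatorname{cov}(\mathcal U^Q)\ge m^{|F|}$. Let $F$ run through a right F{\o}lner sequence. Then $|E\triangle F|\le|Ft\triangle F|+|Ftu\triangle F|=o(|F|)$, so $|E|/|F|\to1$, and $|E\gamma\triangle E|\le2|E\triangle F|+|F\gamma\triangle F|=o(|E|)$ for each $\gamma$. Thus $Q$ runs through a left F{\o}lner sequence with $|Q|/|F|\to1$, and $h(\alpha_f,\mathcal U)\ge\log m$.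
\end{proof}

Example~\ref{ex:A4} satisfies all hypotheses except that $u$ has finite order, and there $h(\alpha_f)=0$.

\section{The determinant on $\ell^2(\Gamma)$}\label{sec:det}

\subsection{Background}

Let $\Gamma$ be a countable group. We use the following standard facts about $\mathcal N\Gamma$.

The trace satisfies $\operatorname{tr}(1)=1$ and $\operatorname{tr}(SS')=\operatorname{tr}(S'S)$, and it is faithful: a projection of trace $0$ is $0$. For $S\in\mathcal N\Gamma$ the projection onto $\ker S$ lies in $\mathcal N\Gamma$. For projections $p,p'\in\mathcal N\Gamma$ let $p\vee p'$ and $p\wedge p'$ be the projections onto the closure of the sum and onto the intersection of their ranges; they lie in $\mathcal N\Gamma$, and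
\begin{equation}\label{eq:dim}
\operatorname{tr}(p\vee p')+\operatorname{tr}(p\wedge p')=\operatorname{tr}p+\operatorname{tr}p' .
\end{equation}

For $S\in\mathcal N\Gamma$ and $\varepsilon>0$ put
\[
L_\varepsilon(S)=\tfrac12\operatorname{tr}\log(\varepsilon+S^*S),\qquad L(S)=\inf_{\varepsilon>0}L_\varepsilon(S)=\lim_{\varepsilon\to0}L_\varepsilon(S)\in[-\infty,\infty).
\]
The number $e^{L(S)}$ is the Fuglede--Kadison determinant $\det_{\mathcal N\Gamma}S$. Each $L_\varepsilon$ is norm continuous, so $L$ is norm upper semicontinuous. The operators $S^*S$ and $SS^*$ have the same moments $\operatorname{tr}(S^*S)^k=\operatorname{tr}(SS^*)^k$, hence the same spectral distribution with respect to $\operatorname{tr}$. For $S=R_f$ we have $SS^*=R_{f^*f}$, so this distribution is $\nu_f$, and $\nu_f(\{0\})$ is the trace of the projection onto $\ker R_f$. By monotone convergence,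
\begin{equation}\label{eq:Ldet}
\log{\det}^*_{\mathcal N\Gamma}(R_f)=L(R_f)\qquad\text{if $R_f$ is injective on }\ell^2(\Gamma).
\end{equation}
The Fuglede--Kadison determinant is multiplicative on injective elements \cite[Theorem 3.14]{Luck}:
\begin{equation}\label{eq:mult}
L(SS')=L(S)+L(S')\qquad\text{for injective }S,S'\in\mathcal N\Gamma .
\end{equation}

For a positive invertible operator $Y$ we have $\log Y=\int_0^\infty\bigl((1+s)^{-1}-(s+Y)^{-1}\bigr)ds$. This has two consequences. First, $Y\le Y'$ implies $(s+Y')^{-1}\le(s+Y)^{-1}$ and hence $\log Y\le\log Y'$. Second, if $Y\in\mathcal N\Gamma$ depends smoothly on a real parameter, with derivative $\dot Y$, then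
\begin{equation}\label{eq:deriv}
(\operatorname{tr}\log Y)^{\displaystyle\cdot}=\int_0^\infty\operatorname{tr}\bigl((s+Y)^{-2}\dot Y\bigr)ds=\operatorname{tr}(Y^{-1}\dot Y).
\end{equation}

Finally, let $H\le\Gamma$ be an abelian subgroup with compact dual group $\widehat H$ and Haar probability measure $d\psi$. The Fourier transform identifies the von Neumann algebra generated by the $R_a$, $a\in H$, with $L^\infty(\widehat H)$, in such a way that $R_a$ becomes the function $\psi\mapsto\psi(a)$ and $\operatorname{tr}$ becomes $\int\cdot\,d\psi$. If $a\in H$ has infinite order, then $\int\psi(a)^kd\psi=0$ for $k\ne0$, so $\psi(a)$ is Haar distributed on $S^1$.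

The link between determinant and entropy is the following theorem, which is used only in Remark~\ref{rem:expansive} and in the proof of Theorem~\ref{thm:more}.

\begin{theorem}[{\cite{LT}}]\label{thm:LT}
If $\Gamma$ is countable amenable and $f\in\mathbb Z[\Gamma]$ is not a zero divisor, then $h(\alpha_f)=\log\det_{\mathcal N\Gamma}R_f=L(R_f)$.
\end{theorem}

\subsection{Comparison with finite quotients}

\begin{lemma}\label{lem:approx}
Let $\Gamma$ be residually finite and let $f\in\mathbb Z[\Gamma]$ be such that $R_f$ is invertible on $\mathbb C[\Gamma/\Delta]$ for every $\Delta$. Then $\limsup_{\Delta\searrow\{1\}}D_\Delta(f)\le L(R_f)$.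
\end{lemma}

\begin{proof}
For $k\in\mathbb C[\Gamma]$ and $G=\Gamma/\Delta$, every diagonal entry of $R_k$ on $\mathbb C[G]$ equals $\sum_{\gamma\in\Delta}k_\gamma$. So $|G|^{-1}\operatorname{Tr}(R_k|_{\mathbb C[G]})=k_1=\operatorname{tr}R_k$ as soon as $\Delta$ meets the support of $k$ at most in $1$. Apply this to $k=P(f^*f)$ with $P$ a polynomial. The spectra of $R_{f^*f}$ on $\ell^2(\Gamma)$ and on all $\mathbb C[G]$ lie in $J=[0,\|f\|_1^2]$, and every continuous function $\phi$ on $J$ is a uniform limit of polynomials. Hence
\begin{equation}\label{eq:weak}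
\lim_{\Delta\searrow\{1\}}|G|^{-1}\operatorname{Tr}\phi\bigl(R_{f^*f}|_{\mathbb C[G]}\bigr)=\operatorname{tr}\phi(R_{f^*f}).
\end{equation}
Since $D_\Delta(f)=\frac1{2|G|}\operatorname{Tr}\log R_{f^*f}\le\frac1{2|G|}\operatorname{Tr}\log(\varepsilon+R_{f^*f})$, we get $\limsup D_\Delta(f)\le L_\varepsilon(R_f)$ for every $\varepsilon>0$.
\end{proof}

\begin{remark}\label{rem:expansive}
Suppose that $f$ is invertible in $\ell^1(\Gamma)$. Then $\|R_f^{-1}\|\le\|f^{-1}\|_1$ on $\ell^2(\Gamma)$ and on all quotients, so $J$ can be replaced by $[\|f^{-1}\|_1^{-2},\|f\|_1^2]$ and \eqref{eq:weak} holds for $\phi=\log$. Thus $D_\Delta(f)\to L(R_f)$. For amenable $\Gamma$, Lemma~\ref{lem:count}, \eqref{eq:Ldet} and Theorem~\ref{thm:LT} then show that the four numbers of Section~\ref{sec:intro} coincide. Without invertibility, \eqref{eq:weak} gives no lower bound: a vanishing proportion of very small eigenvalues does not affect the moments but can dominate the determinant.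
\end{remark}

\subsection{Homogeneous operators}

Let $\chi:\Gamma\to\mathbb Z$ be a homomorphism. For $\eta\in S^1$ define a unitary $W_\eta$ on $\ell^2(\Gamma)$ by $W_\eta\delta_\theta=\eta^{\chi(\theta)}\delta_\theta$. Then $W_\eta R_\gamma W_\eta^*\delta_\theta=\eta^{-\chi(\theta)}\eta^{\chi(\theta\gamma)}\delta_{\theta\gamma}$, that is, $W_\eta R_\gamma W_\eta^*=\eta^{\chi(\gamma)}R_\gamma$. So conjugation by $W_\eta$ preserves $\mathcal N\Gamma$, and it preserves $\operatorname{tr}$ because $W_\eta\delta_1=\delta_1$. We say that $S\in\mathcal N\Gamma$ has \emph{degree} $e\in\mathbb Z$ if $W_\eta SW_\eta^*=\eta^eS$ for all $\eta$. The model is $S=wR_t$ for $\Gamma=\langle t\rangle$, where $L(1-S)=\log\max(1,|w|)\ge0$ by \eqref{eq:jensen}. The inequality survives in general, for the same reason as in the model: subharmonicity in the scalar together with rotation invariance.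

\begin{lemma}\label{lem:homog}
Let $S\in\mathcal N\Gamma$ have degree $1$ or $-1$. Then for every $\eta\in S^1$ the operator $1-\eta S$ is injective and $L(1-\eta S)=L(1-S)\ge0$.
\end{lemma}

\begin{proof}
For $w\in\mathbb C$ and $\eta\in S^1$ the operators $1-w\eta S$ and $1-wS$ are conjugate by $W_\eta$ or $W_\eta^*$. This gives $L_\varepsilon(1-w\eta S)=L_\varepsilon(1-wS)$, and it shows that the projections $p_\eta$ onto $\ker(1-\eta S)$ all have the same trace $d$.

\emph{Injectivity.} Let $\eta_1,\dots,\eta_r$ be distinct. The range of $p_{\eta_1}\vee\dots\vee p_{\eta_{j}}$ lies in the kernel of $\prod_{i\le j}(1-\eta_iS)$. On $\ker(1-\eta_{j+1}S)$ this product acts as the nonzero scalar $\prod_{i\le j}(1-\eta_i/\eta_{j+1})$. So $(p_{\eta_1}\vee\dots\vee p_{\eta_j})\wedge p_{\eta_{j+1}}=0$, and \eqref{eq:dim} gives $\operatorname{tr}(p_{\eta_1}\vee\dots\vee p_{\eta_r})=rd$ by induction. Hence $rd\le1$ for all $r$, so $d=0$ and $p_\eta=0$.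

\emph{Positivity.} Fix $\varepsilon>0$. For $w\in\mathbb C$ let $Y=1-wS$ and
\[
\varphi(w)=\operatorname{tr}\log(\varepsilon+Y^*Y),\qquad P=(\varepsilon+Y^*Y)^{-1},\qquad P'=(\varepsilon+YY^*)^{-1}.
\]
We have $\partial_wY=-S$, $\partial_{\bar w}Y=0$, $\partial_{\bar w}(Y^*Y)=-S^*Y$ and $\partial_w(Y^*Y)=-Y^*S$. By \eqref{eq:deriv}, $\varphi$ is smooth and $\partial_{\bar w}\varphi=-\operatorname{tr}(PS^*Y)$. Since $\partial_wP=PY^*SP$,
\[
\partial_w\partial_{\bar w}\varphi=\operatorname{tr}(PS^*S)-\operatorname{tr}(PY^*SPS^*Y)=\operatorname{tr}(PS^*S)-\operatorname{tr}\bigl(PS^*(YPY^*)S\bigr).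
\]
From $Y(\varepsilon+Y^*Y)=(\varepsilon+YY^*)Y$ we get $YP=P'Y$, so $YPY^*=P'YY^*=1-\varepsilon P'$. Therefore
\[
\partial_w\partial_{\bar w}\varphi=\varepsilon\operatorname{tr}(PS^*P'S)=\varepsilon\operatorname{tr}\bigl(P^{1/2}S^*P'SP^{1/2}\bigr)\ge0 .
\]
So $\varphi$ is subharmonic, and $\varphi(0)$ is at most the mean of $\varphi$ over $S^1$. As $\varphi$ is constant on $S^1$, we obtain $2L_\varepsilon(1-S)=\varphi(1)\ge\varphi(0)=\log(1+\varepsilon)>0$. Let $\varepsilon\to0$.
\end{proof}

\subsection{The determinant of $1-mt(1-u)$}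

\begin{proposition}\label{prop:det}
Let $\Gamma=H\rtimes\langle t\rangle$ with $H$ countable abelian and $t$ of infinite order, let $u\in H$ have infinite order, and let $f=1-mt(1-u)$. Then $R_f$ is injective on $\ell^2(\Gamma)$ and $\log{\det}^*_{\mathcal N\Gamma}(R_f)=L(R_f)\ge\log m$. Equality holds if
\begin{equation}\label{eq:star}
\frac1n\sum_{j=0}^{n-1}\log\bigl|1-\psi(t^{-j}ut^j)\bigr|\longrightarrow0\qquad\text{for Haar-almost every }\psi\in\widehat H.
\end{equation}
\end{proposition}

\begin{proof}
Let $\chi(at^j)=j$ for $a\in H$, and let $T=R_{mt(1-u)}=mR_{1-u}R_t$, so that $R_f=1-T$. The operator $T$ has degree $1$. By Lemma~\ref{lem:homog}, $R_f$ is injective, and \eqref{eq:Ldet} applies.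

\emph{Lower bound.} We would like to write $1-T=-T(1-T^{-1})$ and apply Lemma~\ref{lem:homog} to $T^{-1}$. But $T^{-1}$ is unbounded, because $R_{1-u}$ is the function $c(\psi)=1-\psi(u)$ on $\widehat H$, which comes arbitrarily close to $0$. We therefore truncate. Since $u$ has infinite order, $c\ne0$ almost everywhere, and we can define $c_\varepsilon=\frac{c}{|c|}\max(|c|,\varepsilon)\in L^\infty(\widehat H)\subset\mathcal N\Gamma$ and $T_\varepsilon=mc_\varepsilon R_t$. Then $T_\varepsilon$ is invertible in $\mathcal N\Gamma$ and $\|T_\varepsilon-T\|\le m\varepsilon$. Each $W_\eta$ commutes with the $R_a$, $a\in H$, hence with $c_\varepsilon$, so $T_\varepsilon^{-1}$ has degree $-1$. By \eqref{eq:mult} and Lemma~\ref{lem:homog},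
\[
L(1-T_\varepsilon)=L(-T_\varepsilon)+L(1-T_\varepsilon^{-1})\ge L(T_\varepsilon).
\]
Since $T_\varepsilon^*T_\varepsilon=m^2R_t^*|c_\varepsilon|^2R_t$ and $\psi(u)$ is Haar distributed,
\[
L(T_\varepsilon)=\log m+\int_{S^1}\log\max(|1-\xi|,\varepsilon)\,d\xi\ge\log m+\int_{S^1}\log|1-\xi|\,d\xi=\log m .
\]
Upper semicontinuity gives $L(1-T)\ge\limsup_{\varepsilon\to0}L(1-T_\varepsilon)\ge\log m$.

\emph{Upper bound.} The operator $1-T$ mixes two degrees and cannot be diagonalized by the Fourier transform on $H$. The operator $T^n$ can, up to a unitary factor, and a crude bound of $L(1-T^n)$ in terms of $T^n$ costs only a constant, which disappears after division by $n$. We have $1-T^n=\prod_{\eta^n=1}(1-\eta T)$. By Lemma~\ref{lem:homog} all factors are injective with the same value of $L$, so \eqref{eq:mult} gives $nL(1-T)=L(1-T^n)$. With $S=T^n$,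
\[
(1-S)^*(1-S)\le(1-S)^*(1-S)+(1+S)^*(1+S)=2+2S^*S,
\]
and monotonicity of the logarithm gives $L(1-S)\le\frac12\log2+\frac12\operatorname{tr}\log(1+S^*S)$. By \eqref{eq:power}, $S=m^nR_{b_n}R_{t^n}$, so $S^*S=R_{t^n}^*\bigl(m^{2n}R_{b_n}^*R_{b_n}\bigr)R_{t^n}$. Passing to $L^\infty(\widehat H)$,
\[
L(1-T)\le\frac{\log2}{2n}+\int_{\widehat H}\frac1{2n}\log\Bigl(1+m^{2n}\prod_{j=0}^{n-1}\bigl|1-\psi(t^{-j}ut^j)\bigr|^2\Bigr)d\psi .
\]
If \eqref{eq:star} holds, then for almost every $\psi$ the second term inside the logarithm is $e^{2n(\log m+o(1))}$, and since $\log m>0$ the integrand tends to $\log m$. The integrand lies between $0$ and $\frac1{2n}\log(1+(2m)^{2n})\le\log(2m)+\log2$. Dominated convergence gives $L(1-T)\le\log m$.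
\end{proof}

\begin{remark}
Condition \eqref{eq:star} cannot be dropped. For $\Gamma=\langle u\rangle\times\langle t\rangle\cong\mathbb Z^2$ the averages in \eqref{eq:star} are all equal to $\log|1-\psi(u)|$, and by \eqref{eq:jensen}
\[
L(R_f)=\iint\log|1-m\eta(1-\xi)|\,d\eta\,d\xi=\int\log\max(1,m|1-\xi|)\,d\xi>\int\log(m|1-\xi|)\,d\xi=\log m .
\]
\end{remark}

\section{A group on whose finite quotients $f$ is unipotent}\label{sec:main}

We prove Theorem~\ref{thm:main}. To separate ring and group notation, write $[a]$ for the element of $\Gamma_0$ given by $a\in\mathcal O$. Then $[a][a']=[a+a']$, $t[a]t^{-1}=[\tau a]$ and $u=[1]$. The element $\tau$ is a unit of $\mathcal O$ because $\tau\bar\tau=5$ is prime to $3$. Integers prime to $3$ are invertible modulo $3^k$, so $\mathcal O/3^k\mathcal O=\mathbb Z[i]/3^k$. Also $\bigcap_k3^k\mathcal O=0$, and $\tau^j\ne1$ for $j\ne0$ because $|\tau^j|^2=5^j$.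

\subsection{The group}

The group $\Gamma_0$ is countably infinite, and it is metabelian as an extension of $\mathbb Z$ by the abelian group $\mathcal O$. For $k\ge1$ the map $[a]t^j\mapsto(a\bmod3^k,\ \tau^j\bmod3^k)$ is a homomorphism onto the finite group $(\mathbb Z[i]/3^k)\rtimes\langle\tau\bmod3^k\rangle$. Let $[a]t^j\ne1$. If $j\ne0$, then $\tau^j-1\ne0$ lies outside some $3^k\mathcal O$. If $j=0$, then $a\ne0$ lies outside some $3^k\mathcal O$. In both cases the element survives in a finite quotient, so $\Gamma_0$ is residually finite.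

\subsection{Multiplication by $\tau$ visits every line}

By Lemma~\ref{lem:orbit} we want every character $\psi$ of a finite quotient of $\mathcal O$ to satisfy $\psi(\tau^j)=1$ for some $j$. Consider first the quotient $\mathbb Z[i]/3=\mathbb F_9$, a plane over $\mathbb F_3$. It has four lines through the origin, spanned by $1$, $1-i$, $i$ and $1+i$. Modulo $3$,
\[
\tau^0=1,\qquad\tau=2+i\equiv-(1-i),\qquad\tau^2=3+4i\equiv i,\qquad\tau^3\equiv i(2+i)\equiv-(1+i),
\]
so these four powers span the four lines. A character of $\mathbb F_9$ comes from a linear form $\mathbb F_9\to\mathbb F_3$, whose kernel contains a line. So every character is trivial on one of $1,\tau,\tau^2,\tau^3$, exactly as in Example~\ref{ex:A4}. Rank two is what makes this work: the kernel of a linear form on a plane contains a line, and one element can permute the lines transitively. The next lemma says that the same element does so modulo every power of $3$.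

Since $\mathbb Z[i]/3$ is a field, an element of $\mathbb Z[i]/3^k$ is a unit if and only if it is not divisible by $3$. So $(\mathbb Z[i]/3^k)^\times$ has $9^k-9^{k-1}=8\cdot9^{k-1}$ elements. Its subgroup $(\mathbb Z/3^k)^\times$ of \emph{scalars} has $2\cdot3^{k-1}$ elements.

\begin{lemma}\label{lem:gen}
For every $k\ge1$ the class of $\tau$ generates $C_k=(\mathbb Z[i]/3^k)^\times/(\mathbb Z/3^k)^\times$, a group of order $4\cdot3^{k-1}$.
\end{lemma}

\begin{proof}
The group $C_1$ has order $4$ and $\tau^2\equiv i$ is not a scalar modulo $3$, so $\tau$ has order $4$ in $C_1$. Reduction gives a surjection $C_k\to C_1$ with kernel of order $3^{k-1}$, and $\tau^4$ lies in this kernel. We claim that for $j\ge0$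
\[
\tau^{4\cdot3^j}=s_j\bigl(1+3^{j+1}c_ji\bigr)\qquad\text{with }s_j,c_j\in\mathbb Z_{(3)}^\times .
\]
For $j=0$ we have $\tau^4=(3+4i)^2=-7+24i$, so $s_0=-7$ and $c_0=-8/7$. For the inductive step, with $c=c_j$,
\[
\bigl(1+3^{j+1}ci\bigr)^3=\bigl(1-3^{2j+3}c^2\bigr)+3^{j+2}c\bigl(1-3^{2j+1}c^2\bigr)i,
\]
and both brackets on the right are units of $\mathbb Z_{(3)}$. For $k\ge2$ take $j=k-2$: the imaginary part of $\tau^{4\cdot3^{k-2}}$ is $3^{k-1}$ times a unit, so this element is not a scalar modulo $3^k$. Hence the order of $\tau^4$ in $C_k$ divides $3^{k-1}$ but not $3^{k-2}$, and it equals $3^{k-1}$; for $k=1$ this holds trivially. The order of $\tau$ in $C_k$ is divisible by $4$ and by $3^{k-1}$, so it is $|C_k|$.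
\end{proof}

\begin{proposition}\label{prop:unip}
For every finite-index normal subgroup $\Delta$ of $\Gamma_0$, the operator $N=R_{mt(1-u)}$ on $\mathbb C[\Gamma_0/\Delta]$ is nilpotent and $\det(R_f|_{\mathbb C[\Gamma_0/\Delta]})=1$.
\end{proposition}

\begin{proof}
Let $\bar{\mathcal O}=\mathcal O/(\mathcal O\cap\Delta)$. For a prime $\ell\ne3$, multiplication by $\ell$ is surjective on $\mathcal O$, hence surjective on the finite group $\bar{\mathcal O}$, hence injective there. So $\bar{\mathcal O}$ is a $3$-group, killed by $3^k$ for some $k\ge1$, and a character $\psi$ of $\bar{\mathcal O}$ is a character of $\mathcal O/3^k\mathcal O=\mathbb Z[i]/3^k$. Write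
\[
\psi(a+bi)=\exp\bigl(2\pi i(\alpha a+\beta b)/3^k\bigr),\qquad\alpha,\beta\in\mathbb Z/3^k .
\]
The ideals of $\mathbb Z/3^k$ form a chain, so one of $\alpha,\beta$ divides the other. If $\beta=\alpha c$, put $w=-c+i$; if $\alpha=\beta c$, put $w=1-ci$. In both cases $\psi(w)=1$, and $w$ is not divisible by $3$, so it is a unit of $\mathbb Z[i]/3^k$. By Lemma~\ref{lem:gen} there are $j\ge0$ and a scalar $s$ with $\tau^j\equiv sw$ modulo $3^k$. Then $\psi^{t^j}(u)=\psi(\tau^j)=\psi(w)^s=1$. So every orbit contains a character that is trivial on $u$, and Lemma~\ref{lem:orbit} applies.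
\end{proof}

\begin{remark}
The first step of the proof is the reason for inverting all primes other than $3$. Replace $\mathcal O$ by $\mathbb Z[i][\frac15]$. Modulo $1+i$ this ring becomes $\mathbb F_2$ and $\tau\equiv1$, so the semidirect product has the quotients $\mathbb Z/2\times\mathbb Z/n$. The character $\psi(u)=-1$ is fixed by $t$, and the determinant of $R_f$ is $\prod_{\eta^n=1}(1-2m\eta)=1-(2m)^n$.
\end{remark}

By Lemmas~\ref{lem:count} and \ref{lem:mod}, $f^*f$ is not a zero divisor, $|\operatorname{Fix}_\Delta(X_f)|=1$ and $a_\Delta(f)=b_\Delta(f)=0$ for every $\Delta$. Hence $A(f)=B(f)=0$ as limits.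

\subsection{Nonexpansiveness}

A unit of $\mathbb Z[\Gamma_0]$ is invertible in $\ell^1(\Gamma_0)$. So by Theorem~\ref{thm:DS} it suffices to show that $f$ is not invertible in $\ell^1(\Gamma_0)$. On each finite quotient the inverse of $R_f$ is the finite sum $\sum_jN^j$, whose terms can be as large as $m^j$. To exclude cancellation between the terms we separate them by a twist.

Suppose that $f$ has an inverse in $\ell^1(\Gamma_0)$, of norm $C$. Let $\chi([a]t^j)=j$. For $\eta\in S^1$ the map $\gamma\mapsto\eta^{\chi(\gamma)}\gamma$ extends to an isometric automorphism of the complex Banach algebra $\ell^1(\Gamma_0)$. It sends $f$ to $1-\eta mt(1-u)$, so this element has an inverse of norm $C$. The image of that inverse in $\mathbb C[G]$, $G=\Gamma_0/\Delta$, has $\ell^1$-norm at most $C$, and right convolution with it is $(1-\eta N)^{-1}$. Thus $\|(1-\eta N)^{-1}\|\le C$ for all $\eta$ and $\Delta$. By Proposition~\ref{prop:unip}, $(1-\eta N)^{-1}=\sum_j\eta^jN^j$ is a finite sum, so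
\[
N^j=\int_{S^1}\eta^{-j}(1-\eta N)^{-1}d\eta,\qquad\|N^j\|\le C\qquad\text{for all }j\ge0\text{ and all }\Delta .
\]
On the other hand, $N^j\delta_1$ is the image in $\mathbb C[G]$ of $m^jt^jb_j$, by \eqref{eq:power}. The factors $1-[\tau^{-i}]$ of $b_j$ are nonzero and lie in the group ring of a finitely generated torsion-free abelian group, which is a ring of Laurent polynomials over $\mathbb Z$ and has no zero divisors. So $b_j\ne0$, and $\|b_j\|_2\ge1$ since its coefficients are integers. For given $j$, residual finiteness provides $\Delta$ such that $\Gamma_0\to G$ is injective on the support of $t^jb_j$. Then $C\ge\|N^j\delta_1\|=m^j\|b_j\|_2\ge m^j$. This fails for large $j$.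

\subsection{Entropy and determinant}

The element $u=[1]$ has infinite order, so Proposition~\ref{prop:entropy} gives $h(\alpha_f)\ge\log m$. For the determinant we verify \eqref{eq:star}. Recall Halmos' criterion: a continuous automorphism of a compact abelian group is ergodic for Haar measure if and only if the dual automorphism has no finite orbit other than that of the identity. The automorphism $\Theta:\psi\mapsto\psi(t^{-1}\,\cdot\,t)$ of $\widehat{\mathcal O}$ is dual to multiplication by $\tau^{-1}$ on $\mathcal O$. If $\tau^ja=a\ne0$, then $\tau^j=1$ and $j=0$. So $\Theta$ is ergodic. The function $\Psi(\psi)=\log|1-\psi(u)|$ is integrable with integral $0$ by \eqref{eq:jensen}, and the averages in \eqref{eq:star} are $\frac1n\sum_{j<n}\Psi(\Theta^j\psi)$. Birkhoff's ergodic theorem gives \eqref{eq:star}, and Proposition~\ref{prop:det} gives $\log{\det}^*_{\mathcal N\Gamma_0}(R_f)=\log m$. This completes the proof of Theorem~\ref{thm:main}.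

\section{The Heisenberg group}\label{sec:heis}

We prove Theorem~\ref{thm:heis}. Every element of $\Gamma$ is uniquely $u^az^ct^b$, and $t^bu^{a}t^{-b}=u^az^{ab}$ gives
\[
u^az^ct^b\cdot u^{a'}z^{c'}t^{b'}=u^{a+a'}z^{c+c'+ba'}t^{b+b'} .
\]
So $\Gamma=H\rtimes\langle t\rangle$ with $H=\langle u,z\rangle\cong\mathbb Z^2$, and $\Gamma$ is nilpotent, hence amenable. Reducing $(a,c,b)$ modulo $n$ is a homomorphism onto the Heisenberg group over $\mathbb Z/n$, of order $n^3$, with kernel $\Delta_n=\langle u^n,t^n,z^n\rangle$. A finite set $K\subset\Gamma\setminus\{1\}$ is disjoint from $\Delta_n$ once $n$ exceeds the absolute values of all coordinates of its elements. In particular $\Gamma$ is residually finite.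

By Lemmas~\ref{lem:count} and \ref{lem:mod}, $f^*f$ is not a zero divisor and $a_\Delta(f)=b_\Delta(f)=D_\Delta(f)\ge0$ for every $\Delta$. For $\xi,\eta\in S^1$ the character $u\mapsto\xi$, $t\mapsto\eta$, $z\mapsto1$ of $\Gamma$ extends to a unital homomorphism $\ell^1(\Gamma)\to\mathbb C$, which sends $f$ to $1-m\eta(1-\xi)$. Choose $\xi$ with $|1-\xi|=1/m$ and put $\eta=(m(1-\xi))^{-1}\in S^1$. Then $f$ maps to $0$, so $f$ is not invertible in $\ell^1(\Gamma)$. Hence $f$ is a non-unit, and $\alpha_f$ is nonexpansive by Theorem~\ref{thm:DS}.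

\subsection{The upper bound}

A character $\psi$ of $H$ is a pair $(\xi,\zeta)=(\psi(u),\psi(z))\in S^1\times S^1$, and $\psi(t^{-j}ut^j)=\xi\zeta^{-j}$. If $\zeta$ is not a root of unity, the rotation $\xi\mapsto\xi\zeta^{-1}$ of $S^1$ is ergodic, so by Birkhoff's theorem and \eqref{eq:jensen} the averages in \eqref{eq:star} tend to $0$ for almost every $\xi$. Almost every $\zeta$ is not a root of unity, so \eqref{eq:star} holds by Fubini's theorem. Proposition~\ref{prop:det} and Lemma~\ref{lem:approx}, which here is the inequality \eqref{eq:second}, give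
\begin{equation}\label{eq:heisupper}
\limsup_{\Delta\searrow\{1\}}D_\Delta(f)\le L(R_f)=\log{\det}^*_{\mathcal N\Gamma}(R_f)=\log m .
\end{equation}
So all limit points lie in $[0,\log m]$. It remains to show that every point of this interval is a limit point.

\subsection{Orbits in the quotient modulo $n$}

Let $G=\Gamma/\Delta_n$ and let $\mu_n$ be the group of $n$th roots of unity. In Lemma~\ref{lem:orbit} we have $\bar H=(\mathbb Z/n)^2$ and $\dim V_\psi=n$, the characters are the pairs $(\xi,\zeta)\in\mu_n^2$, and $(\xi,\zeta)^t=(\xi\zeta,\zeta)$. If $\zeta$ has order $l$, the orbit $\Omega$ of $(\xi,\zeta)$ is $\xi\mu_l\times\{\zeta\}$, of length $l$, and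
\[
c_\Omega=m^l\prod_{j=1}^l(1-\xi\zeta^j)=m^l(1-\xi^l).
\]
For each of the $\varphi(l)$ roots $\zeta$ of order $l$ there are $n/l$ orbits. Exactly one of them, with $\xi\in\mu_l$, has $c_\Omega=0$ and $d_\Omega=1$; call it the \emph{null orbit}.

When $n=p$ is prime the computation is short. For $\zeta\ne1$ there is one orbit and it is null. For $\zeta=1$ there are $p$ orbits of length $1$, each with $|d_\Omega|\le(1+2m)^p$ by \eqref{eq:orbit}. Hence $0\le D_{\Delta_p}(f)\le p^{-3}\cdot p\cdot p\log(2m+1)=\frac1p\log(2m+1)\to0$. For general squarefree $n$ the proportion of characters that lie in null orbits is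
\[
\kappa(n)=\frac1{n^2}\sum_{l\mid n}\varphi(l)\,l=\prod_{p\mid n}\frac{1+(p-1)p}{p^2}=\prod_{p\mid n}\Bigl(1-\frac1p+\frac1{p^2}\Bigr).
\]
On a long orbit that is not null, $c_\Omega$ is about $m^l$, so such characters should contribute $\log m$ each.

\begin{proposition}\label{prop:heis}
Let $n>1$ be squarefree with all prime factors at least $p_0\ge5$. Then
\[
\bigl|D_{\Delta_n}(f)-(1-\kappa(n))\log m\bigr|\le\frac{2\log n}{\sqrt n}+\frac{2\log(2m+1)}{\sqrt{p_0}} .
\]
\end{proposition}

\begin{proof}
For $l\mid n$ let $D^{(l)}=n^{-3}\sum\log|d_\Omega|$, summed over the orbits with $\zeta$ of order $l$, and let $M^{(l)}=\frac{\varphi(l)}n(1-\frac ln)\log m$. Then $D_{\Delta_n}(f)=\sum_lD^{(l)}$, and $\sum_lM^{(l)}=(1-\kappa(n))\log m$ because $\sum_{l\mid n}\varphi(l)=n$.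

\emph{Divisors $l\ge\sqrt n$.} Let $\Omega$ be an orbit that is not null. Then $1\ne\xi^l\in\mu_{n/l}$ and $l/n\le1/2$, so
\[
2\ge|1-\xi^l|\ge2\sin(\pi l/n)\ge4l/n\ge4/\sqrt n .
\]
Hence $\bigl|\log|1-\xi^l|\bigr|\le\log n$ and $|c_\Omega|\ge2^{\sqrt n}\cdot4/\sqrt n\ge2$. For $|c_\Omega|\ge2$ we have $|c_\Omega|/2\le|c_\Omega|-1$ and $1+|c_\Omega|\le2|c_\Omega|$, so \eqref{eq:orbit} gives $\frac1n\log|d_\Omega|=l\log m+\vartheta_\Omega$ with $|\vartheta_\Omega|\le\log2+\log n\le2\log n$. There are $\varphi(l)(\frac nl-1)$ such orbits, so with $\vartheta$ the mean of the $\vartheta_\Omega$,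
\[
D^{(l)}=\frac1{n^2}\,\varphi(l)\Bigl(\frac nl-1\Bigr)(l\log m+\vartheta)=\frac{\varphi(l)}n\Bigl(1-\frac ln\Bigr)\Bigl(\log m+\frac\vartheta l\Bigr).
\]
Thus $|D^{(l)}-M^{(l)}|\le\frac{\varphi(l)}n\cdot\frac{2\log n}{\sqrt n}$, and the sum of these errors is at most $2\log n/\sqrt n$.

\emph{Divisors $l<\sqrt n$.} These involve few characters, but $|c_\Omega|$ may be close to $1$, and then the lower bound in \eqref{eq:orbit} is useless. Integrality replaces it. Let $\Phi_l$ be the $l$th cyclotomic polynomial and let $U=\ker\Phi_l(R_z)\subset\mathbb Q[G]$. The complexification of $U$ is the sum of the eigenspaces of $R_z$ for eigenvalues of order $l$, which is the sum of the $V_{(\xi,\zeta)}$ with $\zeta$ of order $l$. Since $z$ is central, $R_f$ commutes with $R_z$ and maps the lattice $U\cap\mathbb Z[G]$, which spans $U$, into itself. So $\det(R_f|_U)$ is an integer, nonzero by Lemma~\ref{lem:mod}, and $D^{(l)}\ge0$. From above, $1+|c_\Omega|\le1+2m^l\le(2m+1)^l$, so \eqref{eq:orbit} gives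
\[
D^{(l)}\le\frac1{n^3}\,\varphi(l)\,\frac nl\cdot nl\log(2m+1)=\frac{\varphi(l)}n\log(2m+1).
\]
Both $D^{(l)}$ and $M^{(l)}$ lie in $[0,\frac{\varphi(l)}n\log(2m+1)]$, so their difference is at most $\frac{\varphi(l)}n\log(2m+1)<n^{-1/2}\log(2m+1)$. A squarefree $n$ has $\prod_{p\mid n}2$ divisors, and $n^{-1/2}\prod_{p\mid n}2=\prod_{p\mid n}2/\sqrt p\le2/\sqrt{p_0}$, because every factor is at most $2/\sqrt{p_0}<1$. So the sum of these errors is at most $2\log(2m+1)/\sqrt{p_0}$.
\end{proof}

\subsection{All values occur}

Let $s\in[0,1]$ and $p_0\ge5$. Let $n_k$ be the product of the first $k$ primes that are at least $p_0$. The numbers $\kappa(n_k)$ decrease to $0$, because $\sum_p(\frac1p-\frac1{p^2})=\infty$. Each factor of $\kappa$ lies in $[1-1/p_0,1]$, so $\kappa(n_1)\ge1-1/p_0$ and $\kappa(n_{k-1})-\kappa(n_k)\le1/p_0$. Let $k$ be least with $\kappa(n_k)\le s+1/p_0$. If $k=1$, then $\kappa(n_k)\ge1-1/p_0\ge s-1/p_0$. If $k>1$, then $\kappa(n_k)\ge\kappa(n_{k-1})-1/p_0>s$. In both cases $n=n_k$ satisfies $|\kappa(n)-s|\le1/p_0$. As $p_0\to\infty$ we have $n\ge p_0\to\infty$,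 so $\Delta_n$ eventually avoids any given $K$, and Proposition~\ref{prop:heis} gives $D_{\Delta_n}(f)\to(1-s)\log m$. Every point of $[0,\log m]$ is therefore a limit point. Since $\log m>0$ there is more than one limit point, so the limits do not exist. This proves Theorem~\ref{thm:heis}.

\section{Exact entropy, multiples of $f$, and a finitely generated example}\label{sec:more}

\subsection{Proof of Theorem~\ref{thm:more}(i) and (iii)}

In the setting of Theorem~\ref{thm:main}, $f$ is not a zero divisor by Lemma~\ref{lem:mod}, so Theorem~\ref{thm:LT} and Proposition~\ref{prop:det} give $h(\alpha_f)=L(R_f)=\log m$. A point with finite orbit has a stabilizer of finite index. The intersection $\Delta$ of the finitely many conjugates of the stabilizer is normal of finite index, and the point lies in $\operatorname{Fix}_\Delta(X_f)=\{0\}$.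

Let $q\ge1$. Since $\mathbb Z[\Gamma_0]$ is torsion-free as an additive group, $qf$ and $(qf)^*(qf)=q^2f^*f$ are not zero divisors. An inverse of $qf$ in $\ell^1(\Gamma_0)$ would give an inverse of $f$, so $qf$ is a non-unit and $\alpha_{qf}$ is nonexpansive; thus $qf$ is again an instance of the problem. On $\mathbb C[G]$ we have $|\det R_{qf}|=q^{|G|}|\det R_f|=q^{|G|}$. By Lemma~\ref{lem:count}, $a_\Delta(qf)=b_\Delta(qf)=\log q$ for all $\Delta$, so $A(qf)=B(qf)=\log q$. The operator $R_{qf}=qR_f$ is injective and $L(qR_f)=\log q+L(R_f)$. By \eqref{eq:Ldet} and Theorem~\ref{thm:LT}, $h(\alpha_{qf})=\log{\det}^*_{\mathcal N\Gamma_0}(R_{qf})=\log q+\log m$. This proves (i).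

In the setting of Theorem~\ref{thm:heis}, $\log m$ is a limit point of $D_\Delta(f)$, so equality holds in \eqref{eq:heisupper} and $A(f)=B(f)=\log{\det}^*_{\mathcal N\Gamma}(R_f)=\log m$. Theorem~\ref{thm:LT} gives $h(\alpha_f)=L(R_f)=\log m$. This proves (iii).

\subsection{Passing to an overgroup}

All quantities that matter are unchanged when the group is enlarged, so for (ii) it is enough to embed $\Gamma_0$ in a suitable group.

\begin{lemma}\label{lem:sub}
Let $\Gamma_0$ be a subgroup of a countable group $\Gamma$ and let $f=1-ma$ with $a\in\mathbb Z[\Gamma_0]$.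
\begin{itemize}
\item[(1)] If $\Delta$ is normal of finite index in $\Gamma$, then $\Delta_0=\Delta\cap\Gamma_0$ is normal of finite index in $\Gamma_0$ and $D_\Delta(f)=D_{\Delta_0}(f)$.
\item[(2)] $\log{\det}^*_{\mathcal N\Gamma}(R_f)=\log{\det}^*_{\mathcal N\Gamma_0}(R_f)$, and if $R_f$ is injective on $\ell^2(\Gamma_0)$, it is injective on $\ell^2(\Gamma)$.
\item[(3)] If $f$ is invertible in $\ell^1(\Gamma)$, it is invertible in $\ell^1(\Gamma_0)$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) The group $G_0=\Gamma_0/\Delta_0$ is a subgroup of $G=\Gamma/\Delta$. The operator $R_f$ preserves the span of each left coset $\gamma G_0$ and acts on it as on $\mathbb C[G_0]$. So its determinant on $\mathbb C[G]$ is the $[G:G_0]$th power of its determinant on $\mathbb C[G_0]$.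

(2) In the same way $\ell^2(\Gamma)$ is the orthogonal sum of the spaces $\ell^2(\gamma\Gamma_0)$, on each of which $R_f$ and $R_{f^*f}$ act as on $\ell^2(\Gamma_0)$. This gives the statement on injectivity. The spectral projections respect the decomposition, so $\langle E(s)\delta_1,\delta_1\rangle$ is computed in $\ell^2(\Gamma_0)$ and $\nu_f$ is the same for both groups.

(3) Let $k\in\ell^1(\Gamma)$ with $fk=kf=1$, and let $k_0$ be its restriction to $\Gamma_0$. Since $f$ is supported in $\Gamma_0$, multiplication by $f$ on either side preserves the functions supported in $\Gamma_0$ and those supported in $\Gamma\setminus\Gamma_0$. Hence $fk_0=k_0f=1$.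
\end{proof}

\subsection{Proof of Theorem~\ref{thm:more}(ii)}

The ring $\mathbb Z_{(3)}$ needs infinitely many inverses $(1+3l)^{-1}$. We obtain them all from two group elements: a diagonal map that multiplies the $j$th copy of $\mathcal O$ by $1+3j$, and a shift that brings each copy to position $0$. The multipliers $1+3j$ are periodic in $j$ modulo each $3^k$, and this will preserve residual finiteness.

Let $\mathcal M=\bigoplus_{j\in\mathbb Z}\mathcal Oe_j$ and define $\mathcal O$-linear automorphisms of $\mathcal M$ by
\[
\sigma e_j=e_{j+1},\qquad ye_j=(1+3j)e_j,\qquad te_j=\tau e_j .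
\]
The integers $1+3j$ are prime to $3$, so $y$ is invertible. Let $Q=\langle\sigma,y,t\rangle\le\operatorname{Aut}(\mathcal M)$ and $\Gamma=\mathcal M\rtimes Q$. The subgroup $\mathcal Oe_0\rtimes\langle t\rangle$ is the group $\Gamma_0$ of Theorem~\ref{thm:main}, with $u=e_0$.

\emph{Finite generation.} Let $\mathcal M'$ be the additive subgroup generated by $Qe_0$; it is $Q$-invariant. The element $\sigma^ly\sigma^{-l}$ acts on $\mathcal Oe_0$ as multiplication by $1-3l$, and $t$ acts as multiplication by $\tau$. So $\mathcal M'$ contains $re_0$ for all $r$ in the ring generated by $\tau$ and all $(1-3l)^{\pm1}$, $l\in\mathbb Z$. For each prime $\ell\ne3$ one of $\pm\ell$ is congruent to $1$ modulo $3$, so this ring contains $1/\ell$. Hence it contains $\mathbb Z_{(3)}$ and $i=\tau-2$, and it equals $\mathcal O$. Applying powers of $\sigma$ gives $\mathcal M'=\mathcal M$. Therefore $\Gamma=\langle e_0,\sigma,y,t\rangle$.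

\emph{Solvability.} By induction on word length, every $\beta\in Q$ has the form
\begin{equation}\label{eq:monomial}
\beta e_j=r_j\tau^se_{j+l}\qquad(j\in\mathbb Z)
\end{equation}
with $r_j\in\mathbb Q^\times$ and with $s,l\in\mathbb Z$ independent of $j$. The map $\beta\mapsto l$ is a homomorphism $Q\to\mathbb Z$ whose kernel consists of diagonal maps and is abelian. So $Q$ is metabelian, and $\Gamma$ is solvable of derived length at most $3$, hence amenable.

\emph{Residual finiteness.} For $k\ge1$ let $\mathcal M_k=\bigoplus_{j\in\mathbb Z/3^k}(\mathbb Z[i]/3^k)\bar e_j$, a finite group, and let $\pi_k:\mathcal M\to\mathcal M_k$ be the surjection $ae_j\mapsto(a\bmod3^k)\,\bar e_{j\bmod3^k}$. The class of $1+3j$ modulo $3^k$ is a unit that depends only on $j$ modulo $3^k$. So the formulas for $\sigma,y,t$ define automorphisms $\bar\sigma,\bar y,\bar t$ of $\mathcal M_k$ with $\pi_k\sigma=\bar\sigma\pi_k$, $\pi_ky=\bar y\pi_k$, $\pi_kt=\bar t\pi_k$, and the same relations hold for the inverses. Hence $\ker\pi_k$ is $Q$-invariant, $Q$ acts on $\mathcal M_k$ through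 a finite group $Q_k$, and $\Gamma$ maps onto the finite group $\mathcal M_k\rtimes Q_k$. If $0\ne v\in\mathcal M$, then $\pi_k(v)\ne0$ as soon as the indices in the support of $v$ are distinct modulo $3^k$ and some coefficient of $v$ lies outside $3^k\mathcal O$; both hold for large $k$. Now let $(v,\beta)\ne1$ in $\Gamma$. If $\beta=1$, then $v\ne0$ and $\pi_k(v)\ne0$ for large $k$. If $\beta\ne1$, choose $v'$ with $\beta v'\ne v'$; then $\pi_k(\beta v'-v')\ne0$ for large $k$, so $\beta$ has nontrivial image in $Q_k$.

\emph{The element $f$.} Let $\Delta$ be normal of finite index in $\Gamma$. By Lemma~\ref{lem:sub}(1) and Theorem~\ref{thm:main}, $D_\Delta(f)=0$. By Lemmas~\ref{lem:count} and \ref{lem:mod}, $|\det R_f|=|\operatorname{Fix}_\Delta(X_f)|=1$, so $A(f)=B(f)=0$ as limits, and $f$ and $f^*f$ are not zero divisors in $\mathbb Z[\Gamma]$. By Lemma~\ref{lem:sub}(3), $f$ is not invertible in $\ell^1(\Gamma)$, so it is a non-unit and $\alpha_f$ is nonexpansive. By Lemma~\ref{lem:sub}(2) and \eqref{eq:Ldet}, $R_f$ is injective on $\ell^2(\Gamma)$ and $L(R_f)=\log{\det}^*_{\mathcal N\Gamma}(R_f)=\log m$.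 The proof of (i) used only these properties and amenability, so it applies to $\Gamma$ word for word. This proves (ii).

\begin{remark}
The bound $h(\alpha_f)\ge\log m$ over $\Gamma$, which is all that the counterexample to (a) requires, does not depend on Theorem~\ref{thm:LT}. The integer $s$ in \eqref{eq:monomial} is determined by $\beta$: if $\tau^s\in\mathbb Q$, then $(2+i)^s=(2-i)^s$, and $s=0$ by unique factorization in $\mathbb Z[i]$, since $2+i$ and $2-i$ are non-associate primes. So $\chi(v,\beta)=s$ is a homomorphism $\Gamma\to\mathbb Z$ with $\chi(t)=1$ and $\chi(u)=0$, and Proposition~\ref{prop:entropy} applies.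
\end{remark}

\begin{thebibliography}{9}

\bibitem{DS}
Deninger and Schmidt, Ergodic Theory Dynam.\ Systems \textbf{27} (2007).

\bibitem{EPP}
\emph{Entropy and periodic points of principal algebraic actions},
\texttt{https://\allowbreak text.www2.warwick.ac.uk/\allowbreak fac/\allowbreak sci/\allowbreak maths/\allowbreak research/\allowbreak events/\allowbreak 2010-2011/\allowbreak symposium1011/\allowbreak 30annwks/\allowbreak programme/\allowbreak schmidt.pdf}

\bibitem{LT}
Li and Thom, J.\ Amer.\ Math.\ Soc.\ \textbf{27} (2014).

\bibitem{Luck}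
L\"uck, \emph{$L^2$-invariants}.

\end{thebibliography}
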